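\title{Schauder bases of translates, modulates and dilates of a single function in $L^2(\mathbb{R})$}

\begin{abstract}
We determine whether $L^2(\mathbb{R})$ has a Schauder basis consisting of translates, of modulates, or of positive dilates of one function. For translates and modulates the answer is yes: the generators are dense in $L^2(\mathbb{R})$, the basis constant can be bounded by an absolute constant, and the parameters can be required to exceed any prescribed sequence in absolute value. Every such basis is conditional. For dilates the answer is no, since the positive dilates of one function are never complete. The construction builds the weight $|\psi|^2$ and the frequencies together. At each stage the weight is changed on a small set by rare, negatively correlated spikes, and this lets exponentials of very high frequency capture a fixed proportion of a given trigonometric polynomial.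
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
For $x>0$ and $y,z\in\mathbb{R}$, dilation, translation and modulation are the unitary operators on $L^2(\mathbb{R})$ given by
\[
D_xf(t)=\sqrt{x}\,f(xt),\qquad T_yf(t)=f(t-y),\qquad M_zf(t)=e^{2\pi izt}f(t).
\]
A sequence $(x_n)_{n\ge1}$ in a Hilbert space is a \emph{Schauder basis} if every vector $h$ has a unique expansion $h=\sum_{n\ge1}c_nx_n$ that converges in norm in the given order. We ask: \emph{are there $\psi\in L^2(\mathbb{R})$ and real parameters $\lambda_n$ such that $(T_{\lambda_n}\psi)$, or $(M_{\lambda_n}\psi)$, or $(D_{\lambda_n}\psi)$ with $\lambda_n>0$, is a Schauder basis of $L^2(\mathbb{R})$?} The question is recorded as open in \cite{wavepackets}.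

A Schauder basis sits between two better understood notions. The weaker one is \emph{completeness}, meaning that the linear span is dense. By Wiener's theorem the set of all translates of $\psi$ is complete in $L^2(\mathbb{R})$ if and only if $\hat\psi\ne0$ almost everywhere. The stronger one is that of a \emph{Riesz basis}, the image of an orthonormal basis under a bounded invertible operator, or more generally of a \emph{frame}, a sequence with $A\|h\|^2\le\sum_n|\langle h,x_n\rangle|^2\le B\|h\|^2$ for all $h$ and some $0<A\le B<\infty$. It is known that countably many translates, dilates or modulates of one function never form a frame or a Riesz basis of $L^2(\mathbb{R})$. A Schauder basis gives expansions of all functions, as a Riesz basis does, but it may depend on the order of summation, and the question is whether this freedom is enough.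

\subsection*{Weighted exponentials}
We write $e(s)=e^{2\pi is}$, $e_\lambda(t)=e(\lambda t)$, $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ and $\hat f(\tau)=\int f(t)e(-\tau t)\,dt$. A \emph{weight} is a function $w\in L^1(\mathbb{R})$ with $w>0$ almost everywhere, and $L^2(w)=L^2(\mathbb{R},w\,dt)$ has norm $\|\cdot\|_w$. If $|\psi|^2=w$ is a weight, then $h\mapsto h\psi$ is unitary from $L^2(w)$ onto $L^2(\mathbb{R})$ and maps $e_\lambda$ to $M_\lambda\psi$. Since $\widehat{T_yf}=M_{-y}\hat f$, the Fourier transform maps $T_{-\lambda}\check\psi$ to $M_\lambda\psi$, where $\check\psi$ is the inverse Fourier transform of $\psi$. So translates and modulates pose the same problem: find a weight $w$ and frequencies $\lambda_n$ such that $(e_{\lambda_n})$ is a Schauder basis of $L^2(w)$.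

In this form one would guess that no such basis exists. The frequencies of a basis must be uniformly separated (Theorem~\ref{thm:necessary} below). The model separated set $\delta\mathbb{Z}$ gives an orthogonal basis of $L^2(0,1/\delta)$, but on the line its exponentials span only periodic functions, and these are not dense in $L^2(w)$. Moreover $\langle e_\mu,e_\lambda\rangle_w=\hat w(\lambda-\mu)\to0$ as $|\lambda|\to\infty$ by the Riemann--Lebesgue lemma, so the distant frequencies, which are all but finitely many, individually see almost nothing of a given $e_\mu$. The guess is nevertheless wrong.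

\subsection*{Results}
The \emph{basis constant} of a Schauder basis is $\sup_m\|S_m\|$, where $S_mh=\sum_{n\le m}c_nx_n$. An \emph{absolute constant} is a number that depends on none of the data.

\begin{theorem}[Modulates and translates]\label{thm:main}
There are $\psi\in L^2(\mathbb{R})$ and real $\lambda_n$ such that $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb{R})$. More precisely, there is an absolute constant $C$ such that for all $g\in L^2(\mathbb{R})$, $\varepsilon>0$ and $a_1,a_2,\ldots>0$ there are $\psi$ with $\|\psi-g\|_2<\varepsilon$ and real $\lambda_n$ with $|\lambda_n|\ge a_n$ such that $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb{R})$ with basis constant at most $C$. The same holds for translations.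
\end{theorem}

\begin{theorem}[Dilates]\label{thm:dilates}
For every $\psi\in L^2(\mathbb{R})$ the set $\{D_x\psi:x>0\}$ is not complete in $L^2(\mathbb{R})$; the orthogonal complement of its span is infinite dimensional. Hence no sequence $(D_{\lambda_n}\psi)$ with $\lambda_n>0$ is a Schauder basis of $L^2(\mathbb{R})$. On the other hand, $L^2(0,\infty)$ has a Schauder basis of the form $(D_{\lambda_n}\psi)$ with $\lambda_n>0$.
\end{theorem}

\begin{theorem}[Necessary conditions]\label{thm:necessary}
If $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb{R})$, then $\psi\ne0$ almost everywhere, $\inf_{n\ne m}|\lambda_n-\lambda_m|>0$, and the basis is conditional. The same holds for translations, with $\hat\psi$ in place of $\psi$.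
\end{theorem}

Theorems~\ref{thm:necessary} and~\ref{thm:dilates} are short and are proved in Sections~\ref{sec:bases} and~\ref{sec:dilations}. The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:idea} states the inductive step, Proposition~\ref{prop:step}, and works out its mechanism in a model with three states per coordinate. Sections~\ref{sec:forms}--\ref{sec:transfer} prove the proposition, and Section~\ref{sec:iteration} iterates it.

\section{Bases and necessary conditions}\label{sec:bases}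

We use two textbook facts about a Schauder basis $(x_n)$. First, the partial sum operators $S_m$ are bounded uniformly in $m$, so the basis constant is finite. Second, if the basis is \emph{unconditional}, that is, every expansion converges after every rearrangement, then there is $C'$ with $\|\sum\epsilon_nc_nx_n\|\le C'\|\sum c_nx_n\|$ for all finite sums and all signs $\epsilon_n=\pm1$. A basis that is not unconditional is \emph{conditional}. The converse of the first fact is our tool for recognizing a basis.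

\begin{lemma}\label{lem:criterion}
Let $(x_n)$ be nonzero vectors with dense span in a Hilbert space, and suppose that $\|\sum_{i\le m}c_ix_i\|\le C\|\sum_{i\le n}c_ix_i\|$ for all $m\le n$ and all scalars $c_i$. Then $(x_n)$ is a Schauder basis with basis constant at most $C$.
\end{lemma}

\begin{proof}
If $\sum_{i\le n}c_ix_i=0$, all its partial sums vanish, so each $c_mx_m=0$; thus the $x_n$ are linearly independent and $S_m$ is well defined on their span. There $\|S_m\|\le C$, so $S_m$ extends to the whole space with the same bound. We have $S_mh\to h$ on the span, hence for all $h$ by density and the uniform bound. The vector $S_mh-S_{m-1}h$ lies in the closed subspace $\mathbb{C}x_m$ for $h$ in the span, hence for all $h$, and this gives an expansion of $h$. If $h=\sum c_nx_n$ is any expansion, continuity gives $S_mh=\sum_{i\le m}c_ix_i$, which determines the $c_i$.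
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
Let $x_n=M_{\lambda_n}\psi$ be a Schauder basis with basis constant $C$. If $\psi$ vanished on a set $E$ of finite positive measure, $1_E$ would be orthogonal to every $x_n$. So $\psi\ne0$ almost everywhere.

The $n$th coefficient satisfies $|c_n(h)|\,\|\psi\|_2=\|S_nh-S_{n-1}h\|_2\le2C\|h\|_2$. For $h=x_n-x_m$ with $n\ne m$ we have $c_n(h)=1$, so
$\|\psi\|_2\le2C\|M_{\lambda_n-\lambda_m}\psi-\psi\|_2$. The right side tends to $0$ as $\lambda_n-\lambda_m\to0$ by dominated convergence. Hence $\delta=\inf_{n\ne m}|\lambda_n-\lambda_m|>0$.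

Suppose the basis is unconditional. Then $C'^{-1}\|\sum c_nx_n\|\le\|\sum\epsilon_nc_nx_n\|\le C'\|\sum c_nx_n\|$ for finite sums. The average of the square of the middle term over all signs is $\sum|c_n|^2\|x_n\|^2=\|\psi\|_2^2\sum|c_n|^2$, because the cross terms average to zero. So the map $V$ sending an orthonormal basis $(\eta_n)$ to $(x_n)$ is bounded and invertible, and $(x_n)$ is a Riesz basis. This contradicts the known fact recalled in Section~\ref{sec:intro}; for separated frequencies the argument is short, and we include it. We have $\sum_n|\langle f,x_n\rangle|^2=\|V^*f\|^2\ge A\|f\|_2^2$ with $A=\|V^{-1}\|^{-2}$. Let $h\in L^2$ be supported in an interval $[t_0-\frac12,t_0+\frac12]$ and let $G$ be the Fourier transform of $h(\cdot+t_0)$, so $|G|=|\hat h|$, $\|G\|_2=\|h\|_2$ and $\|G'\|_2\le\pi\|h\|_2$. For $\lambda,\mu$ in an interval $J$ of length $\delta$ we have $|G(\lambda)|^2\le|G(\mu)|^2+2\int_J|G||G'|$. Averaging over $\mu\in J$ and summing over the disjoint intervals of length $\delta$ centered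 at the $\lambda_n$ gives
\[
\sum_n|\hat h(\lambda_n)|^2\le(\delta^{-1}+2\pi)\|h\|_2^2 .
\]
Given $\epsilon>0$, the set $\{|\psi|>\epsilon\}$ has finite measure, so some unit interval contains a set $E$ of positive measure on which $|\psi|\le\epsilon$. For $f=1_E$ and $h=f\bar\psi$ we have $\langle f,x_n\rangle=\hat h(\lambda_n)$, so $A\le(\delta^{-1}+2\pi)\epsilon^2$ for every $\epsilon>0$, which is impossible.

The statement for translations follows by the Fourier transform.
\end{proof}

\section{Dilations}\label{sec:dilations}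

In the variable $s=\ln|t|$ a dilation becomes a translation, but the line has two half-lines. So $L^2(\mathbb{R})$ becomes a space of $\mathbb{C}^2$-valued functions, and one generator supplies only one direction in $\mathbb{C}^2$ at each frequency.

\begin{proof}[Proof of Theorem~\ref{thm:dilates}]
The map $Uf(s)=(e^{s/2}f(e^s),e^{s/2}f(-e^s))$ is unitary from $L^2(\mathbb{R})$ onto $L^2(\mathbb{R};\mathbb{C}^2)$, and $(UD_xf)(s)=(Uf)(s+\ln x)$. After the componentwise Fourier transform, $D_x\psi$ becomes $e(\tau\ln x)F(\tau)$, where $F=(F_1,F_2)=\widehat{U\psi}$. If $F=0$, then $\psi=0$ and there is nothing to prove. Otherwise $G=(-\overline{F_2},\overline{F_1})$ is a nonzero element of $L^2(\mathbb{R};\mathbb{C}^2)$, and for every bounded measurable $\beta$ and every $x>0$,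
\[
\langle e(\tau\ln x)F,\beta G\rangle=\int e(\tau\ln x)\,\overline{\beta(\tau)}\,(-F_1F_2+F_2F_1)(\tau)\,d\tau=0 .
\]
The set $\{G\ne0\}$ splits into infinitely many disjoint sets $E_k$ of positive measure, and the functions $1_{E_k}G$ are nonzero and mutually orthogonal. So the orthogonal complement of the dilates is infinite dimensional.

On the half-line there is only one component. The map $f\mapsto e^{s/2}f(e^s)$ is unitary from $L^2(0,\infty)$ onto $L^2(\mathbb{R})$ and turns $D_x$ into $T_{-\ln x}$. A Schauder basis $(T_{y_n}\phi)$ of $L^2(\mathbb{R})$, which exists by Theorem~\ref{thm:main}, therefore gives a Schauder basis $(D_{\lambda_n}\psi)$ of $L^2(0,\infty)$ with $\lambda_n=e^{-y_n}$.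
\end{proof}

\section{Fast exponentials and a slow target}\label{sec:idea}

\subsection*{The inductive step}
A \emph{trigonometric polynomial} is a finite linear combination of the $e_\lambda$, $\lambda\in\mathbb{R}$. For a weight $w$, distinct $e_\lambda$ are linearly independent in $L^2(w)$: if $P=\sum c_\lambda e_\lambda$ has $\|P\|_w=0$, then $P=0$ everywhere by continuity, and $c_\lambda=\lim_{T\to\infty}\frac1{2T}\int_{-T}^TP\,\overline{e_\lambda}\,dt=0$.

We build the basis in blocks. Suppose finitely many exponentials have been chosen, with span $X$, and let $f\perp X$ be the part of some target $e_\mu$ that they miss. The next block should capture a fixed proportion of $f$, should be almost orthogonal to $X$, and should itself have a bounded basis constant. Its frequencies are to be very large. We make this possible by changing the weight slightly at the same time.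

\begin{proposition}\label{prop:step}
There are absolute constants $C_0\ge1$ and $\theta_0<1$ with the following property. Let $w$ be a weight, let $X$ and $\mathcal{P}$ be finite-dimensional spaces of trigonometric polynomials, and let $f\ne0$ be a trigonometric polynomial with $f\perp X$ in $L^2(w)$. Let $\varepsilon\in(0,1)$, let $\mathcal{A}:\mathbb{N}\to(0,\infty)$, and let $\Lambda_0\subset\mathbb{R}$ be finite. Then there are a weight $w'$ and distinct $\lambda_1,\dots,\lambda_N\notin\Lambda_0$ with $|\lambda_i|\ge\mathcal{A}(N)$ such that, with $B=\operatorname{span}(e_{\lambda_1},\dots,e_{\lambda_N})$: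
\begin{enumerate}
\item[(a)] $\|w'-w\|_1\le\varepsilon$ and $\int_{\{|w'/w-1|>\varepsilon\}}w\,dt\le\varepsilon$;
\item[(b)] $\bigl|\|\xi\|_{w'}^2-\|\xi\|_w^2\bigr|\le\varepsilon\|\xi\|_w^2$ for $\xi\in\mathcal{P}$;
\item[(c)] $\|\sum_{i\le q}c_ie_{\lambda_i}\|_{w'}\le C_0\|\sum_{i\le N}c_ie_{\lambda_i}\|_{w'}$ for all $q\le N$ and all scalars $c_i$;
\item[(d)] $|\langle\xi,b\rangle_{w'}|\le\varepsilon\|\xi\|_{w'}\|b\|_{w'}$ for $\xi\in X$, $b\in B$;
\item[(e)] $\operatorname{dist}_{L^2(w')}(f,B)\le\theta_0\|f\|_{w'}$.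
\end{enumerate}
\end{proposition}

In the iteration, (a) makes the weights converge to a positive limit, (b) protects earlier blocks from later changes of weight, (c) and (d) give the hypothesis of Lemma~\ref{lem:criterion}, and (e) gives completeness. The point is that $C_0$ and $\theta_0$ do not deteriorate as $\varepsilon\to0$ or as $f$ becomes complicated. The lower bound on $|\lambda_i|$ is allowed to depend on $N$ because in Theorem~\ref{thm:main} it depends on the position of the frequency in the sequence.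

\subsection*{Separation of scales}
The new weight will be $w$ times a rapidly oscillating factor. For $j\in\mathbb{N}$ put $\pi_j(t)=(jt,j^2t,\dots,j^dt)\in\mathbb{T}^d$, and let $\chi_n(\omega)=e(n\cdot\omega)$, $n\in\mathbb{Z}^d$, be the characters of $\mathbb{T}^d$.

\begin{lemma}\label{lem:equi}
If $U\in L^1(\mathbb{R})$ and $V$ is bounded and Riemann integrable on $\mathbb{T}^d$, then
$\int_{\mathbb{R}}U(t)V(\pi_j(t))\,dt\to\int_{\mathbb{R}}U\,dt\int_{\mathbb{T}^d}V\,d\omega$ as $j\to\infty$.
\end{lemma}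

\begin{proof}
For $V=\chi_n$ with $n\ne0$, the frequency $\sum_kn_kj^k$ is a nonconstant polynomial in $j$, so it tends to $\pm\infty$ and the claim is the Riemann--Lebesgue lemma. By linearity the claim holds for finite combinations of characters. Let $U\ge0$, let $V$ be real, and let $\epsilon>0$. There are continuous $V_1\le V\le V_2$ with $\int(V_2-V_1)<\epsilon$, and by Weierstrass' theorem, after adding small constants, we may take $V_1,V_2$ to be finite combinations of characters. Then the upper and lower limits of $\int U(t)V(\pi_j(t))\,dt$ lie between $\int U\int V_1$ and $\int U\int V_2$, hence within $\epsilon\int U$ of $\int U\int V$. The general case follows by linearity.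
\end{proof}

Take $w'(t)=w(t)v(t,\pi_j(t))$, where $v(t,\cdot)$ is a probability density on $\mathbb{T}^d$ for each $t$. For large $j$ the slow variable $t$ and the fast variable $\omega=\pi_j(t)$ behave as if $(t,\omega)$ were distributed on $\mathbb{R}\times\mathbb{T}^d$ with measure $w(t)v(t,\omega)\,dt\,d\omega$. Functions of $t$ alone do not feel $v$, which gives (b). The functions $e_\mu(t)\chi_n(\omega)$ with $n\ne0$ become exponentials of high frequency. What remains is to design $v$.

\subsection*{The smallest case}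
Let $X=\{0\}$, $f=1$, and let $v$ depend on $\omega$ only. We want a probability density $v$ on $\mathbb{T}^d$ with $\|v-1\|_1\le\eta$, and a list of nonconstant characters with bounded basis constant in $L^2(v)$ whose span contains a function $\Phi$ with $|\langle\Phi,1\rangle_v|\ge c\|\Phi\|_v$, all uniformly as $\eta\to0$.

If $c_1\le v\le c_2$ with $c_1>0$ and $c_2\ge1$ fixed, the characters form a Riesz basis of $L^2(v)$ and any order would do, but then nothing is captured. Indeed $\Phi$ has Haar mean zero, so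
\[
|\langle\Phi,1\rangle_v|=\Bigl|\int\Phi\,(v-1)\,d\omega\Bigr|\le\|\Phi\|_{L^2(d\omega)}\|v-1\|_2\le(c_2\eta/c_1)^{1/2}\|\Phi\|_v .
\]
So $v$ must be degenerate. The idea is to keep the law of each \emph{single} coordinate comparable to Haar measure and to put the degeneracy into the joint law.

To see this by hand, replace each coordinate by a variable $\sigma_I\in\{0,+1,-1\}$, $1\le I\le K$, and put $\rho=\eta/K$. We say that $I$ \emph{spikes} if $\sigma_I\ne0$. Under the reference law, which stands for Haar measure, the $\sigma_I$ are independent with probabilities $1-\rho$, $\rho/4$, $3\rho/4$ for $0,+1,-1$. The functions of one coordinate with reference mean zero, which stand for combinations of nonconstant characters, are spanned by $\sigma_I+\rho/2$ and $\sigma_I^2-\rho$.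

For the new law fix a symmetric probability $\nu$ on $\mathbb{Z}\setminus\{0\}$ and put $\nu(0)=0$. The set $S$ of spikes equals $\{I,J\}$ with probability $\rho\nu(I-J)$, equals $\{I\}$ with probability $\rho(1-\sum_{J=1}^K\nu(I-J))$, and is empty otherwise. A single spike has a fair random sign; a pair has fair random \emph{opposite} signs. Each $\sigma_I$ then takes the values $0,+1,-1$ with probabilities $1-\rho$, $\rho/2$, $\rho/2$, within a factor between $\frac23$ and $2$ of the reference law, and under both laws no spike occurs with probability at least $1-\eta$. For finitely supported $m:\mathbb{Z}\to\mathbb{C}$ define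
\begin{equation}\label{eq:Q}
\mathcal{Q}_\pm(m)=\sum_I|m_I|^2\pm\sum_{I\ne J}\nu(I-J)m_I\overline{m_J}=\frac12\sum_{I\ne J}\nu(I-J)|m_I\pm m_J|^2 ;
\end{equation}
the second equality follows by expanding the square and using $\sum_d\nu(d)=1$. Under the new law $\mathbb{E}\sigma_I^2=\mathbb{E}\sigma_I^4=\rho$, and $\mathbb{E}\sigma_I\sigma_J=-\rho\nu(I-J)$, $\mathbb{E}\sigma_I^2\sigma_J^2=\rho\nu(I-J)$ for $I\ne J$. For $\Phi=\sum_I m_I(\sigma_I+\rho/2)+\sum_In_I(\sigma_I^2-\rho)$, the three parts $\frac\rho2\sum m_I$, $\sum m_I\sigma_I$ and $\sum n_I(\sigma_I^2-\rho)$ are orthogonal, because the second is odd under $\sigma\mapsto-\sigma$ and the third is even with mean zero. Hence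
\begin{equation}\label{eq:toy}
\mathbb{E}\Phi=\frac\rho2\sum_Im_I,\qquad
\mathbb{E}|\Phi|^2=\frac{\rho^2}4\Bigl|\sum_Im_I\Bigr|^2+\rho\mathcal{Q}_-(m)+\rho\mathcal{Q}_+(n)-\rho^2\Bigl|\sum_In_I\Bigr|^2 .
\end{equation}

\emph{Capturing the constant.} Take $\Phi_*=\sum_I(\sigma_I+\rho/2)$. Its mean is $\eta/2$ and its variance is $\rho\mathcal{Q}_-(1_{[1,K]})$. If there were only single spikes, the variance would be $\rho K=\eta$, far larger than the squared mean $\eta^2/4$, and $\operatorname{dist}(1,\mathbb{C}\Phi_*)^2=4/(4+\eta)\to1$. Pairs cancel in $\Phi_*$, and only the unpaired spikes contribute to the variance.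

\emph{The choice of $\nu$.} For nearest neighbors, $\nu(\pm1)=\frac12$, we get $\mathcal{Q}_-(m)=\frac12\sum|m_I-m_{I+1}|^2$ and $\mathcal{Q}_-(1_{[1,K]})=1$, so the constant is captured once $K\ge1/\eta$. But partial sums are lost. Let $K=4k$, $m_I=\min(I,2k-I)$ for $0\le I\le2k$, $m_I=-m_{I-2k}$ for $2k\le I\le4k$, and $n=0$. Then $\sum m_I=0$ and $\mathbb{E}|\Phi|^2=2k\rho$, whereas cutting the sum at $I=k$ creates a jump of size $k$ and a squared norm at least $k^2\rho/2$. We need a $\nu$ that is concentrated enough to make $\mathcal{Q}_-(1_{[1,K]})$ much smaller than $K$, and spread out enough that a jump is affordable. Lemma~\ref{lem:Q} shows that $\nu(d)=c|d|^{-3/2}$ does both: $\mathcal{Q}_-(1_{[1,K]})\le3K^{1/2}$, and cutting increases $\mathcal{Q}_-$ by at most a factor $C_H$.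

\emph{The choice of $K$.} With this $\nu$ the variance of $\Phi_*$ is at most $3\eta K^{-1/2}$, so $\eta K^{1/2}\ge1$ gives $\operatorname{dist}(1,\mathbb{C}\Phi_*)^2\le\frac{12}{13}$. For cut-offs at $I=q$, the last two terms of \eqref{eq:toy} are together comparable to $\rho\sum|n_I|^2$ when $\eta\le c_0/2$, by Lemma~\ref{lem:Q}(i) and $\rho^2|\sum n_I|^2\le\rho\eta\sum|n_I|^2$. For the first term, Lemma~\ref{lem:Q}(ii) gives $\frac{\rho^2}4|\sum_{I\le q}m_I|^2\le\frac14C_P\,\eta K^{1/2}\rho\mathcal{Q}_-(m)$, which is acceptable if $\eta K^{1/2}\le2$. An upper bound on $\eta K^{1/2}$ is necessary: for $K$ even and $m=1_{[1,K/2]}-1_{(K/2,K]}$, $n=0$, we have $\mathbb{E}|\Phi|^2=\rho\mathcal{Q}_-(m)\le12\rho(K/2)^{1/2}\le9\eta K^{-1/2}$, while the first half of $\Phi$ has mean $\eta/4$. So this scheme captures a fixed proportion of the target in one step and not more, and the step has to be repeated infinitely often.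

Three things must be added for Proposition~\ref{prop:step}. A general $f$ has several frequencies, and each new function carries one slow factor $u(t)$ of modulus one; cancellation between two spikes with different slow factors requires phases instead of signs. The slow part $\mathbb{E}[\Phi\,|\,t]$ of \emph{every} $\Phi$ in the span must be almost a multiple of $f$, so that it is almost orthogonal to $X$. Finally the three-point space must be replaced by a torus.

\section{Two quadratic forms on $\mathbb{Z}$}\label{sec:forms}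

From now on $\nu(d)=c|d|^{-3/2}$ for $d\ne0$, with $c=1/(2\zeta(3/2))$, so that $\sum_{d\ne0}\nu(d)=1$. Comparison with integrals gives
\begin{equation}\label{eq:tails}
2n^{-1/2}\le\sum_{d\ge n}d^{-3/2}\le n^{-3/2}+2n^{-1/2}\le3n^{-1/2}\qquad(n\ge1),
\end{equation}
and the left inequality is strict, so $c<\frac14$. By \eqref{eq:Q}, $\mathcal{Q}_\pm(m)=\sum_{I<J}\nu(J-I)|m_I\pm m_J|^2$.

\begin{lemma}\label{lem:Q}
Let $c_0=\frac23\nu(2)\le1$ and $C_P=\zeta(3/2)$. There is an absolute constant $C_H\ge1$ such that for all finitely supported $m$, all $K\ge1$ and all $q\in\mathbb{Z}$: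
\begin{enumerate}
\item[(i)] $c_0\sum|m_I|^2\le\mathcal{Q}_+(m)\le2\sum|m_I|^2$;
\item[(ii)] if $m$ is supported in $[1,K]$, then $\sum|m_I|^2\le C_PK^{1/2}\mathcal{Q}_-(m)$;
\item[(iii)] $\mathcal{Q}_-(1_{[1,K]})\le3K^{1/2}$;
\item[(iv)] $\mathcal{Q}_-(m1_{\{I\le q\}})\le C_H\mathcal{Q}_-(m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The upper bound follows from $|a+b|^2\le2|a|^2+2|b|^2$. For the lower bound let $S_d=\sum_I|m_I+m_{I+d}|^2$. From $2m_I=(m_I+m_{I+1})+(m_I+m_{I+2})-(m_{I+1}+m_{I+2})$ and the Cauchy--Schwarz inequality, $4\sum|m_I|^2\le3(2S_1+S_2)$. Also $\mathcal{Q}_+(m)\ge\nu(1)S_1+\nu(2)S_2\ge\frac12\nu(2)(2S_1+S_2)$. (Both an odd and an even distance are needed: for the nearest-neighbor $\nu$ and $m_I=(-1)^I1_{[1,K]}(I)$ one has $\mathcal{Q}_+(m)=1$.)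

(ii) Keep only the pairs $I\le K<J$. For each $I\in[1,K]$ these include all distances $d\ge K$, so \eqref{eq:tails} gives $\mathcal{Q}_-(m)\ge2cK^{-1/2}\sum|m_I|^2$.

(iii) Only pairs with exactly one index in $[1,K]$ contribute, so by symmetry and \eqref{eq:tails},
$\mathcal{Q}_-(1_{[1,K]})=2\sum_{I=1}^K\sum_{d\ge I}\nu(d)\le6c\sum_{I=1}^KI^{-1/2}\le12cK^{1/2}\le3K^{1/2}$.

(iv) Pairs $I<J\le q$ contribute as before, pairs $q<I<J$ contribute nothing, and a pair $I\le q<J$ contributes $\nu(J-I)|m_I|^2$. With $a_n=m_{q+1-n}$ and \eqref{eq:tails},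
\[
\mathcal{Q}_-(m1_{\{I\le q\}})\le\mathcal{Q}_-(m)+3c\sum_{n\ge1}n^{-1/2}|a_n|^2 .
\]
The last sum is bounded by a Hardy-type inequality, which we prove by comparing dyadic means. Let $\Delta_j=[2^j,2^{j+1})\cap\mathbb{Z}$ for $j\ge0$, let $A_j$ be the mean of $a$ on $\Delta_j$, and let $\mathfrak{E}_{jl}$ be the sum of $|a_n-a_{n'}|^2|n-n'|^{-3/2}$ over pairs $n<n'$ with $n\in\Delta_j$, $n'\in\Delta_l$. Within $\Delta_j$ distances are less than $2^j$, and between $\Delta_j$ and $\Delta_{j+1}$ they are less than $2^{j+2}$. Therefore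
\[
\sum_{n\in\Delta_j}|a_n-A_j|^2=2^{-j}\sum_{n<n'\in\Delta_j}|a_n-a_{n'}|^2\le2^{j/2}\mathfrak{E}_{jj},
\]
and, since $A_j-A_{j+1}$ is the mean of $a_n-a_{n'}$ over the $2^{2j+1}$ pairs in $\Delta_j\times\Delta_{j+1}$,
\[
|A_j-A_{j+1}|^2\le2^{-2j-1}(2^{j+2})^{3/2}\mathfrak{E}_{j,j+1}=4\cdot2^{-j/2}\mathfrak{E}_{j,j+1}.
\]
As $A_j=0$ for large $j$, telescoping gives $2^{j/4}|A_j|\le2\sum_{l\ge j}2^{-(l-j)/4}\mathfrak{E}_{l,l+1}^{1/2}$. Young's inequality $\|\alpha*\beta\|_{\ell^2}\le\|\alpha\|_{\ell^1}\|\beta\|_{\ell^2}$ yields $\sum_j2^{j/2}|A_j|^2\le C'\sum_l\mathfrak{E}_{l,l+1}$ with $C'=4(1-2^{-1/4})^{-2}$. Since $\sum_{\Delta_j}|a_n|^2=\sum_{\Delta_j}|a_n-A_j|^2+2^j|A_j|^2$ and $n^{-1/2}\le2^{-j/2}$ on $\Delta_j$,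
\[
\sum_{n\ge1}n^{-1/2}|a_n|^2\le\sum_j\mathfrak{E}_{jj}+C'\sum_j\mathfrak{E}_{j,j+1}\le C'c^{-1}\mathcal{Q}_-(m),
\]
because the sums $\mathfrak{E}_{jl}$ run over disjoint sets of pairs and $\mathcal{Q}_-(m)=c\sum_{I<J}|I-J|^{-3/2}|m_I-m_J|^2$. So $C_H=1+3C'$ works.
\end{proof}

\section{The model}\label{sec:model}

Fix $w$, $X$ and $f$ as in Proposition~\ref{prop:step}. Let $\mathbb{E}_t$ be expectation with respect to the probability measure $w\,dt/\|w\|_1$, write $\|\xi\|^2=\mathbb{E}_t|\xi|^2$, and normalize $\|f\|=1$.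

\subsection*{Slow factors}
One might try to replace $\sigma_I+\rho/2$ by $f(t)$ times a function of $\omega_I$. But a partial sum would then cut through the frequencies of $f$, whose basis constant in $L^2(w)$ we do not control. Instead we write $f$ as a multiple of a sum of unimodular exponentials and give each of them its own fast coordinates.

Write $f=\sum_{\mu\in\mathcal{M}}f_\mu e_\mu$ with $\mathcal{M}$ finite and $|\mathcal{M}|\ge2$, allowing zero coefficients, and let $f_{\max}=\max|f_\mu|$. A complex number $a=|a|e^{i\phi}$ with $|a|\le2$ equals $e^{i(\phi+\vartheta)}+e^{i(\phi-\vartheta)}$ when $2\cos\vartheta=|a|$. So there are unimodular $c_\mu,c'_\mu$ with $c_\mu+c_\mu'=2f_\mu/f_{\max}$. Let $p=2|\mathcal{M}|$, let $u_1,\dots,u_p$ be the list of all $c_\mu e_\mu$ and $c'_\mu e_\mu$, and let $\mu_r$ be the frequency of $u_r$. Then $|u_r|=1$ and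
\begin{equation}\label{eq:sumu}
\sum_{r=1}^pu_r=\frac p\Gamma f,\qquad\Gamma=\tfrac12pf_{\max}\ge1,
\end{equation}
where $\Gamma\ge1$ because $p/\Gamma=\|\sum u_r\|\le p$. Let $\lambda_{\max}$ be the largest eigenvalue of the Gram matrix of $u_1^2,\dots,u_p^2$. This matrix is positive semidefinite with trace $p$, and its rank is at least $2$ because two different frequencies occur and $w>0$. Hence $c_*=1-\lambda_{\max}/p$ lies in $(0,1]$, and
\begin{equation}\label{eq:cstar}
\Bigl\|\sum_ra_ru_r^2\Bigr\|^2\le(1-c_*)\,p\sum_r|a_r|^2\qquad(a_r\in\mathbb{C}).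
\end{equation}
The numbers $p,\Gamma,c_*$ depend only on $w$ and the $u_r$.

\subsection*{Parameters}
Let $0<\eta\le\min(\frac12,c_*)$ and let $K$ be the least integer with $\eta K^{1/2}\ge\Gamma^2$. Then $4\le K\le\Gamma^4\eta^{-2}+1\le2\Gamma^4\eta^{-2}$, so
\begin{equation}\label{eq:K}
\Gamma^2\le\eta K^{1/2}\le2\Gamma^2 .
\end{equation}
The index set is $\mathcal{I}=\{(I,r):1\le I\le K,\ 1\le r\le p\}$; we call $I$ the \emph{level} of $\alpha=(I,r)$ and put $u_\alpha=u_r$. Let $\rho=\eta/(pK)$. For $\alpha=(I,r)$ and $\beta=(J,r')$ put $\nu_{\alpha\beta}=\nu(I-J)/p$ if $I\ne J$ and $\nu_{\alpha\beta}=0$ if $I=J$. Then $\sum_\beta\nu_{\alpha\beta}\le1$. The coupling ignores $r$ and $r'$; this will force the slow part into the direction of $\sum_ru_r$.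

Each index has a coordinate $\omega_\alpha=(x_\alpha,y_\alpha)$ in $\Omega=\mathbb{T}^2$. The variable $x_\alpha$ decides whether $\alpha$ spikes: it does if $x_\alpha\in A=[0,\rho)$. The variable $y_\alpha$ carries the phase of the spike. Let $Y(\theta)=\theta-\frac1{4\pi}\sin2\pi\theta$, a smooth diffeomorphism of $\mathbb{T}$ with $Y'(\theta)=1-\frac12\cos2\pi\theta\in[\frac12,\frac32]$, and write $y=Y(\theta)$, so that $d\theta=\gamma(y)\,dy$ with $\gamma=(Y^{-1})'\in[\frac23,2]$. Haar measure makes $y$ uniform; the new law will make $\theta$ uniform at a spike. The phase $e(\theta)$ then has mean $0$ for the new law and mean $\int e(\theta)Y'(\theta)\,d\theta=-\frac14$ for Haar measure, which is the analogue of the biased signs in Section~\ref{sec:idea}.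

A pair of spikes should satisfy $u_\beta e(\theta_\beta)\approx-u_\alpha e(\theta_\alpha)$. To have a bounded density that is a trigonometric polynomial in $t$, we impose this through the Fej\'er kernel
\[
F_K(\delta)=\frac1K\Bigl|\sum_{k=0}^{K-1}e(k\delta)\Bigr|^2=\sum_{\ell\in\mathbb{Z}}\tau_\ell\,e(\ell\delta)\ge0,\qquad\tau_\ell=(1-|\ell|/K)_+ .
\]
Note $\tau_0=1$ and $\tau_{\pm1}=1-1/K\ge\frac12$.

\subsection*{The law}
For each $t$ we define a probability law on $\Omega^{\mathcal{I}}$. The spike set $S=\{\alpha:x_\alpha\in A\}$ takes the value $\{\alpha,\beta\}$ with probability $\rho\nu_{\alpha\beta}$ for each unordered pair $\alpha\ne\beta$, the value $\{\alpha\}$ with probability $\rho(1-\sum_\beta\nu_{\alpha\beta})$, and the value $\emptyset$ with the remaining probability, which is at least $1-pK\rho=1-\eta$. Denote these probabilities by $p_S$, with $p_S=0$ for $|S|\ge3$. Given $S$, the $\omega_\beta$ with $\beta\notin S$ are independent, uniform on $A^c\times\mathbb{T}$, and independent of the spiking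 coordinates; the $x_\alpha$ with $\alpha\in S$ are uniform on $A$ and independent of everything else; and the phases $(\theta_\alpha)_{\alpha\in S}$ have density $\Theta_S$ with respect to $\prod d\theta_\alpha$, where $\Theta_S=1$ for $|S|\le1$ and
\begin{equation}\label{eq:pair}
\Theta_{\{\alpha,\beta\}}=\sum_{|\ell|<K}\tau_\ell(-1)^\ell\bigl(\overline{u_\alpha(t)}u_\beta(t)\bigr)^\ell e(\ell(\theta_\beta-\theta_\alpha)).
\end{equation}
This is $F_K(\delta)$ with $e(\delta)=-\overline{u_\alpha e(\theta_\alpha)}\,u_\beta e(\theta_\beta)$, so it is nonnegative and peaks where the two spikes cancel. Exchanging $\alpha$ and $\beta$ amounts to $\ell\mapsto-\ell$, so it is well defined. Integrating out either phase leaves the term $\ell=0$, so both marginals are uniform. With respect to Haar measure $d\omega$ on $\Omega^{\mathcal{I}}$ the law has density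
\begin{equation}\label{eq:v}
v(t,\omega)=p_S\,\rho^{-|S|}(1-\rho)^{|S|-pK}\,\Theta_S\prod_{\alpha\in S}\gamma(y_\alpha),\qquad S=S(\omega).
\end{equation}

\begin{lemma}\label{lem:law}
\begin{enumerate}
\item[(i)] The density $v\ge0$ is bounded, $\int v(t,\omega)\,d\omega=1$ for every $t$, and $v=\sum_lU_l(t)V_l(\omega)$ is a finite sum with $U_l$ trigonometric polynomials and $V_l$ bounded and Riemann integrable.
\item[(ii)] For each $t$ and $\alpha$, the coordinate $\omega_\alpha$ has density $1_{A^c}(x)+1_A(x)\gamma(y)\in[\frac23,2]$ with respect to $dx\,dy$.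
\item[(iii)] Under $v(t,\cdot)$ and under Haar measure, $S\ne\emptyset$ has probability at most $\eta$. Where $S=\emptyset$ we have $|v-1|\le2\eta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:pair} and \eqref{eq:v}, each $U_l$ is a power of some $\overline{u_\alpha}u_\beta$, and each $V_l$ is a continuous function times the indicator of a box. (ii) The index $\alpha$ spikes with probability $\rho(1-\sum_\beta\nu_{\alpha\beta})+\sum_\beta\rho\nu_{\alpha\beta}=\rho$. Given that it spikes, $(x_\alpha,\theta_\alpha)$ is uniform on $A\times\mathbb{T}$; given that it does not, $(x_\alpha,y_\alpha)$ is uniform on $A^c\times\mathbb{T}$. (iii) The first claim is the union bound $pK\rho=\eta$. On $S=\emptyset$ we have $v=p_\emptyset(1-\rho)^{-pK}$ with $1-\eta\le p_\emptyset\le1$ and $1-\eta\le(1-\rho)^{pK}\le1$. So $1-\eta\le v\le(1-\eta)^{-1}\le1+2\eta$.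
\end{proof}

Let $\mathbb{E}$ be expectation for the probability measure $\|w\|_1^{-1}w(t)v(t,\omega)\,dt\,d\omega$, let $\mathbb{E}[\,\cdot\,|\,t]$ be expectation for $v(t,\omega)\,d\omega$, and put $\|\Phi\|^2=\mathbb{E}|\Phi|^2$. For functions of $t$ alone this agrees with the earlier norm.

\subsection*{Slow and fast parts}
An \emph{admissible sum} is $\Phi=\sum_\alpha u_\alpha(t)\varphi_\alpha(\omega_\alpha)$ with $\varphi_\alpha\in L^2(\Omega)$ of Haar mean zero. Its cut-off at level $q$ is $\Phi^{\le q}=\sum_{I\le q}\sum_ru_r\varphi_{Ir}(\omega_{Ir})$. Let $z_\alpha$ be the mean of $\varphi_\alpha$ on $A^c\times\mathbb{T}$ and $h_\alpha=\varphi_\alpha-z_\alpha$. Then $\Phi=L+H$, where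
\[
L(t)=\sum_\alpha z_\alpha u_\alpha(t),\qquad H=\sum_\alpha u_\alpha(t)h_\alpha(\omega_\alpha),\qquad\mathcal{F}(\Phi)=\|H\|^2 .
\]
We call $L$ the slow part and $\mathcal{F}(\Phi)$ the fast energy; the slow part of $\Phi^{\le q}$ is $L^{\le q}=\sum_{I\le q}\sum_rz_{Ir}u_r$. The gain is that $h_\alpha$ has mean zero when $\alpha$ does not spike, so different terms of $H$ interact only through paired spikes, and there only through the phases. Accordingly let
\[
\tilde h_\alpha(\theta)=\frac1\rho\int_Ah_\alpha(x,Y(\theta))\,dx,\qquad\hat h_\alpha(\ell)=\int_{\mathbb{T}}\tilde h_\alpha(\theta)e(-\ell\theta)\,d\theta,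
\]
\[
W_\alpha=\int_{A^c\times\mathbb{T}}|h_\alpha|^2\,dx\,dy+\int_{A\times\mathbb{T}}|h_\alpha(x,Y(\theta))-\tilde h_\alpha(\theta)|^2\,dx\,d\theta,
\]
\[
g_\alpha(\ell)=u_\alpha(t)^{1-\ell}\,\hat h_\alpha(\ell),\qquad m_I(\ell)=\frac1p\sum_rg_{Ir}(\ell),
\]
with $m_I(\ell)=0$ for $I\notin[1,K]$.

\begin{lemma}[Fast energy]\label{lem:fast}
For every admissible $\Phi$ and every $t$,
\begin{equation}\label{eq:fast}
\mathbb{E}[|H|^2\,|\,t]=\sum_\alpha W_\alpha+\rho\sum_{\ell\in\mathbb{Z}}\mathcal{T}_\ell,
\end{equation}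
\[
\mathcal{T}_\ell=(1-\tau_\ell)\sum_\alpha|\hat h_\alpha(\ell)|^2+\tau_\ell\Bigl(\sum_{I,r}|g_{Ir}(\ell)-m_I(\ell)|^2+p\,\mathcal{Q}_\pm(m(\ell))\Bigr),
\]
with $\mathcal{Q}_+$ for even $\ell$ and $\mathcal{Q}_-$ for odd $\ell$. All terms are nonnegative. Moreover, with $C_1=\max(C_H,2/c_0)$,
\begin{equation}\label{eq:cutF}
\mathcal{F}(\Phi^{\le q})\le C_1\mathcal{F}(\Phi)\quad(q\le K),\qquad\mathbb{E}_t\bigl|\mathbb{E}[H\,|\,t]\bigr|^2\le\eta\,\mathcal{F}(\Phi).
\end{equation}
\end{lemma}

\begin{proof}
Expand $|H|^2$. By Lemma~\ref{lem:law}(ii), orthogonality of $h_\alpha-\tilde h_\alpha$ to functions of $\theta$ on $A\times\mathbb{T}$, and Parseval's identity, the diagonal term for $\alpha$ is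
\[
\int_{A^c\times\mathbb{T}}|h_\alpha|^2\,dx\,dy+\int_{A\times\mathbb{T}}|h_\alpha(x,Y(\theta))|^2\,dx\,d\theta=W_\alpha+\rho\sum_\ell|\hat h_\alpha(\ell)|^2 .
\]
Let $\alpha\ne\beta$. Given $S$, if $\beta\notin S$ then $h_\beta(\omega_\beta)$ has mean zero and is independent of $\omega_\alpha$, so the cross term vanishes; likewise if $\alpha\notin S$. Only $S=\{\alpha,\beta\}$ remains. Averaging over $x_\alpha,x_\beta$ replaces $h$ by $\tilde h$, and \eqref{eq:pair} shows that $e(\ell\theta_\alpha)\overline{e(\ell'\theta_\beta)}$ has mean $\tau_\ell(-1)^\ell(\overline{u_\alpha}u_\beta)^\ell$ if $\ell=\ell'$ and $0$ otherwise. Since $u_\alpha\overline{u_\beta}(\overline{u_\alpha}u_\beta)^\ell=u_\alpha^{1-\ell}\overline{u_\beta^{1-\ell}}$, the cross term is $\rho\nu_{\alpha\beta}\sum_\ell\tau_\ell(-1)^\ell g_\alpha(\ell)\overline{g_\beta(\ell)}$. Now fix $\ell$ and drop it from the notation. Split the diagonal contribution $\sum_\alpha|\hat h_\alpha|^2=\sum_\alpha|g_\alpha|^2$ with weights $1-\tau_\ell$ and $\tau_\ell$,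 and use
\[
\sum_r|g_{Ir}|^2=\sum_r|g_{Ir}-m_I|^2+p|m_I|^2,\qquad\sum_{\alpha\ne\beta}\nu_{\alpha\beta}g_\alpha\overline{g_\beta}=p\sum_{I\ne J}\nu(I-J)m_I\overline{m_J}
\]
together with \eqref{eq:Q}. This proves \eqref{eq:fast}.

Passing to $\Phi^{\le q}$ removes the levels above $q$ from the sums of nonnegative terms and replaces $m(\ell)$ by $m(\ell)1_{\{I\le q\}}$. This multiplies $\mathcal{Q}_-$ by at most $C_H$, by Lemma~\ref{lem:Q}(iv), and $\mathcal{Q}_+$ by at most $2/c_0$, by Lemma~\ref{lem:Q}(i), for each $t$. Finally $\mathbb{E}[H1_{S=\emptyset}\,|\,t]=0$, so the Cauchy--Schwarz inequality and Lemma~\ref{lem:law}(iii) give $|\mathbb{E}[H\,|\,t]|^2\le\eta\,\mathbb{E}[|H|^2\,|\,t]$.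
\end{proof}

The slow part is tied to the fast part by the condition that $\varphi_\alpha$ has Haar mean zero. Since $h_\alpha$ has integral zero on $A^c\times\mathbb{T}$ and $dy=Y'(\theta)\,d\theta$,
\begin{equation}\label{eq:z}
z_\alpha=-\int_{A\times\mathbb{T}}h_\alpha\,dx\,dy=-\rho\int_{\mathbb{T}}\tilde h_\alpha(\theta)Y'(\theta)\,d\theta=-\rho\Bigl(\hat h_\alpha(0)-\tfrac14\hat h_\alpha(1)-\tfrac14\hat h_\alpha(-1)\Bigr).
\end{equation}
Only three modes appear because $Y'$ has degree one. A mode contributes little to $L$ if it is expensive in \eqref{eq:fast}, in the sense that $\mathbb{E}_t\mathcal{T}_\ell$ dominates $\sum_\alpha|\hat h_\alpha(\ell)|^2$. The mode $\ell=0$ is expensive because paired spikes add up, and $\ell=-1$ is expensive because the $u_r^2$ are not all parallel. The mode $\ell=1$ is cheap, but only when $\hat h_{Ir}(1)$ is nearly independent of $r$, and then it produces a multiple of $f$.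

\begin{lemma}[Slow part]\label{lem:slow}
There is an absolute constant $C_2$ such that for every admissible $\Phi$, with $\mathcal{F}=\mathcal{F}(\Phi)$:
\begin{enumerate}
\item[(i)] $\|L^{\le q}\|\le C_2\mathcal{F}^{1/2}$ for all $q\le K$;
\item[(ii)] $L=af+L'$ with $a\in\mathbb{C}$ and $\|L'\|\le\sqrt\eta\,(c_0^{-1/2}+c_*^{-1/2}+1)\mathcal{F}^{1/2}$;
\item[(iii)] $\frac12\mathcal{F}\le\|\Phi\|^2\le2(C_2^2+1)\mathcal{F}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:fast}, $\rho\,\mathbb{E}_t\mathcal{T}_\ell\le\mathcal{F}$ for each $\ell$. For scalars $a_\alpha$, the Cauchy--Schwarz inequality and $\rho pK=\eta$ give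
\begin{equation}\label{eq:CS}
\rho\Bigl\|\sum_{I\le q}\sum_ra_{Ir}u_r\Bigr\|\le\rho\sum_\alpha|a_\alpha|\le\Bigl(\eta\cdot\rho\sum_\alpha|a_\alpha|^2\Bigr)^{1/2}.
\end{equation}
We treat the three contributions of \eqref{eq:z} to $L^{\le q}$.

\emph{Mode $0$.} Here $\tau_0=1$, and Lemma~\ref{lem:Q}(i) with $c_0\le1$ gives $\mathcal{T}_0\ge c_0(\sum|g_{Ir}-m_I|^2+p\sum|m_I|^2)=c_0\sum|\hat h_\alpha(0)|^2$. By \eqref{eq:CS} this mode contributes at most $(\eta/c_0)^{1/2}\mathcal{F}^{1/2}$.

\emph{Mode $-1$.} Here $g_{Ir}=u_r^2\hat h_{Ir}(-1)$. By \eqref{eq:cstar}, $p\,\mathbb{E}_t|m_I|^2\le(1-c_*)\sum_r|\hat h_{Ir}(-1)|^2$, so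
\[
\mathbb{E}_t\sum_r|g_{Ir}-m_I|^2=\sum_r|\hat h_{Ir}(-1)|^2-p\,\mathbb{E}_t|m_I|^2\ge c_*\sum_r|\hat h_{Ir}(-1)|^2 .
\]
As $1-\tau_{-1}+\tau_{-1}c_*\ge c_*$, we get $\mathbb{E}_t\mathcal{T}_{-1}\ge c_*\sum|\hat h_\alpha(-1)|^2$, and this mode contributes at most $\frac14(\eta/c_*)^{1/2}\mathcal{F}^{1/2}$.

\emph{Mode $1$.} Here $g_\alpha=\hat h_\alpha(1)$ does not depend on $t$. Write $g_{Ir}=m_I+d_{Ir}$. By \eqref{eq:sumu},
\[
\frac\rho4\sum_{I\le q}\sum_ru_rg_{Ir}=\frac{\rho p}{4\Gamma}\Bigl(\sum_{I\le q}m_I\Bigr)f+\frac\rho4\sum_{I\le q}\sum_ru_rd_{Ir}.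
\]
Since $\tau_1\ge\frac12$, we have $\rho\sum|d_\alpha|^2\le2\mathcal{F}$ and $\rho p\,\mathcal{Q}_-(m)\le2\mathcal{F}$. By \eqref{eq:CS} the last sum has norm at most $\frac14(2\eta)^{1/2}\mathcal{F}^{1/2}$. By Lemma~\ref{lem:Q}(ii), $|\sum_{I\le q}m_I|^2\le K\sum|m_I|^2\le2C_PK^{3/2}\mathcal{F}/(\rho p)$. With $\rho p=\eta/K$ and the upper bound in \eqref{eq:K}, the multiple of $f$ has norm at most
\[
\frac1{4\Gamma}\bigl(2C_P\,\rho pK^{3/2}\bigr)^{1/2}\mathcal{F}^{1/2}=\frac1{4\Gamma}\bigl(2C_P\,\eta K^{1/2}\bigr)^{1/2}\mathcal{F}^{1/2}\le\tfrac12C_P^{1/2}\mathcal{F}^{1/2}.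
\]

Adding the four bounds and using $\eta\le\frac12$ and $\eta\le c_*$ gives (i) with $C_2=(2c_0)^{-1/2}+\frac12+\frac12C_P^{1/2}$; the condition $\eta\le c_*$ is what makes $C_2$ independent of $f$ and $w$. Taking $q=K$ and setting aside the multiple of $f$ gives (ii). For (iii), $\Phi-\mathbb{E}[\Phi\,|\,t]=H-\mathbb{E}[H\,|\,t]$, so \eqref{eq:cutF} gives $\|\Phi\|^2\ge\mathcal{F}-\mathbb{E}_t|\mathbb{E}[H\,|\,t]|^2\ge(1-\eta)\mathcal{F}$. The upper bound follows from $\|\Phi\|^2\le2\|L\|^2+2\mathcal{F}$ and (i).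
\end{proof}

\subsection*{The three properties}
We now obtain (c), (d) and (e) of Proposition~\ref{prop:step} in the model. The capturing function is built from
\[
s(x,y)=\frac\rho4+1_A(x)\,e(\theta),\qquad y=Y(\theta),
\]
which has Haar mean $\frac\rho4+\rho\cdot(-\frac14)=0$. Put $\Phi_*=\sum_\alpha u_\alpha s(\omega_\alpha)$.

\begin{proposition}\label{prop:model}
There is an absolute constant $C_3\ge1$ such that the following hold.
\begin{enumerate}
\item[(i)] Let $\Phi=\sum c_{\alpha,n}u_\alpha\chi_n(\omega_\alpha)$ be a finite sum over pairs $(\alpha,n)\in\mathcal{I}\times(\mathbb{Z}^2\setminus\{0\})$, listed in any order in which the level of $\alpha$ is nondecreasing. Then $\|\Phi'\|\le C_3\|\Phi\|$ for every initial partial sum $\Phi'$.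
\item[(ii)] For admissible $\Phi$ and $\xi\in X$, $|\mathbb{E}[\Phi\bar\xi]|\le\delta\|\Phi\|\|\xi\|$ with $\delta=\sqrt{2\eta}\,(c_0^{-1/2}+c_*^{-1/2}+2)$.
\item[(iii)] $\Phi_*\ne0$ and $\operatorname{dist}(f,\mathbb{C}\Phi_*)^2\le\frac{64}{65}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The sum $\Phi$ is admissible. For cuts between levels, \eqref{eq:cutF} and Lemma~\ref{lem:slow} give
\[
\|\Phi^{\le q}\|^2\le2\|L^{\le q}\|^2+2\mathcal{F}(\Phi^{\le q})\le2(C_2^2+C_1)\mathcal{F}(\Phi)\le C_4^2\|\Phi\|^2,\qquad C_4^2=4(C_2^2+C_1).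
\]
For cuts inside a level we show that the norm is comparable to the Haar norm there. Let $\Phi_I=\sum_ru_r\varphi_{Ir}(\omega_{Ir})$ be an admissible sum living on level $I$. No two indices of one level spike together, so all cross terms in $\mathcal{F}(\Phi_I)$ vanish, and Lemma~\ref{lem:law}(ii) shows that $\mathcal{F}(\Phi_I)$ lies between $\frac23$ and $2$ times $\sum_r\|h_{Ir}\|_{L^2(\Omega)}^2$. As $\varphi_\alpha$ has Haar mean zero, $\|h_\alpha\|_{L^2(\Omega)}^2=\|\varphi_\alpha\|_{L^2(\Omega)}^2+|z_\alpha|^2$, and $|z_\alpha|^2\le(1-\rho)^{-1}\|\varphi_\alpha\|_{L^2(\Omega)}^2\le2\|\varphi_\alpha\|_{L^2(\Omega)}^2$. With Lemma~\ref{lem:slow}(iii),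
\[
\frac13\sum_r\|\varphi_{Ir}\|_{L^2(\Omega)}^2\le\|\Phi_I\|^2\le12(C_2^2+1)\sum_r\|\varphi_{Ir}\|_{L^2(\Omega)}^2 .
\]
An initial partial sum is $\Phi'=\Phi^{\le I-1}+\Phi_I'$, where $\Phi_I=\Phi^{\le I}-\Phi^{\le I-1}$ and $\Phi'_I$ arises from $\Phi_I$ by dropping characters. Dropping characters does not increase $\sum_r\|\varphi_{Ir}\|^2_{L^2(\Omega)}$, so $\|\Phi'_I\|\le6(C_2^2+1)^{1/2}\|\Phi_I\|\le12(C_2^2+1)^{1/2}C_4\|\Phi\|$. Thus $C_3=C_4(1+12(C_2^2+1)^{1/2})$ works.

(ii) We have $\mathbb{E}[\Phi\bar\xi]=\mathbb{E}_t[(af+L'+\mathbb{E}[H\,|\,t])\bar\xi]$, and the term $af$, the only one that is not small, drops out because $f\perp X$. This is the only use of that hypothesis. By \eqref{eq:cutF} and Lemma~\ref{lem:slow}(ii) the rest is at most $\sqrt\eta\,(c_0^{-1/2}+c_*^{-1/2}+2)\mathcal{F}^{1/2}\|\xi\|$, and $\mathcal{F}\le2\|\Phi\|^2$.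

(iii) For $\Phi_*$ we have $z_\alpha=\rho/4$, $h_\alpha=1_A(x)e(\theta)$, $W_\alpha=0$, $\hat h_\alpha(1)=1$, and $\hat h_\alpha(\ell)=0$ for $\ell\ne1$. By \eqref{eq:sumu}, $L=\frac\rho4K\frac p\Gamma f=\frac\eta{4\Gamma}f$. By Lemma~\ref{lem:law}(ii), $\mathbb{E}[H\,|\,t]=\sum_\alpha u_\alpha\rho\int e(\theta)\,d\theta=0$, so $H$ is orthogonal to $f$ and to $L$. By \eqref{eq:fast} with $m(1)=1_{[1,K]}$, by $1-\tau_1=1/K$, and by Lemma~\ref{lem:Q}(iii),
\[
\mathcal{F}=\rho\bigl(p+\tau_1p\,\mathcal{Q}_-(1_{[1,K]})\bigr)\le4\rho pK^{1/2}=4\eta K^{-1/2}.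
\]
(The Fej\'er kernel was given degree $K$ to keep the first term below the second.) The lower bound in \eqref{eq:K} gives $\mathcal{F}/\|L\|^2\le64\Gamma^2/(\eta K^{1/2})\le64$. Since $|\langle f,\Phi_*\rangle|=\|L\|>0$ and $\|\Phi_*\|^2=\|L\|^2+\mathcal{F}$,
\[
\operatorname{dist}(f,\mathbb{C}\Phi_*)^2=1-\frac{\|L\|^2}{\|L\|^2+\mathcal{F}}=\frac{\mathcal{F}}{\|L\|^2+\mathcal{F}}\le\frac{64}{65}.\qedhere
\]
\end{proof}

\section{From the model to the line}\label{sec:transfer}

\begin{proof}[Proof of Proposition~\ref{prop:step}]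
Normalize $\|f\|=1$ and use the notation of Section~\ref{sec:model}. Two adjustments are needed before Lemma~\ref{lem:equi} applies: $\Phi_*$ involves infinitely many characters, and $v$ vanishes where three coordinates spike, so it would not give a weight. We choose parameters in the following order.

\emph{First $\eta$.} Since $c_*$ does not depend on $\eta$, we can take $\eta\le\min(\frac12,c_*)$ so small that $\delta\le\varepsilon/2$ in Proposition~\ref{prop:model}(ii) and $4\eta(1+\|w\|_1)<\varepsilon$. This fixes $K$, $\rho$ and $v$.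

\emph{Then $R$.} Under Haar measure in $\omega$ the terms of an admissible sum are independent with mean zero, so
\begin{equation}\label{eq:haar}
\int\Phi\,d\omega=0,\qquad\int|\Phi|^2\,d\omega=\sum_\alpha\|\varphi_\alpha\|^2_{L^2(\Omega)}\qquad\text{for every }t,
\end{equation}
and $\|\Phi\|^2\le\|v\|_\infty\sum_\alpha\|\varphi_\alpha\|_{L^2(\Omega)}^2$. Let $s_R$ be the projection of $s$ onto the characters $\chi_n$ with $0<|n|_\infty\le R$, and $\Phi_R=\sum_\alpha u_\alpha s_R(\omega_\alpha)$. As $s$ has mean zero, $s_R\to s$ in $L^2(\Omega)$, so $\|\Phi_R-\Phi_*\|\to0$. The quantity $1-|\langle f,\Phi\rangle|^2/\|\Phi\|^2=\operatorname{dist}(f,\mathbb{C}\Phi)^2$ is continuous at $\Phi_*\ne0$. By Proposition~\ref{prop:model}(iii) we can fix $R$ with $\Phi_R\ne0$ and $\operatorname{dist}(f,\mathbb{C}\Phi_R)^2<\frac{66}{67}$.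

\emph{Then $\kappa$.} For $\kappa\in(0,1)$ let $v_\kappa=(1-\kappa)v+\kappa$, and let $\mathbb{E}_\kappa$, $\|\cdot\|_\kappa$ be defined with $v_\kappa$ in place of $v$. By \eqref{eq:haar}, for admissible $\Phi$ and trigonometric polynomials $\xi(t)$,
\begin{equation}\label{eq:kappa}
\|\Phi\|_\kappa^2=(1-\kappa)\|\Phi\|^2+\kappa\sum_\alpha\|\varphi_\alpha\|_{L^2(\Omega)}^2,\qquad\mathbb{E}_\kappa[\Phi\bar\xi]=(1-\kappa)\mathbb{E}[\Phi\bar\xi],\qquad\|\xi\|_\kappa=\|\xi\|.
\end{equation}
Fix $\kappa$ so small that $1-|\mathbb{E}_\kappa[f\overline{\Phi_R}]|^2/\|\Phi_R\|_\kappa^2<\frac{66}{67}$. Parts (i) and (ii) of Proposition~\ref{prop:model} hold for $\|\cdot\|_\kappa$ with the same constants: for (i) because partial sums do not increase $\sum_\alpha\|\varphi_\alpha\|^2_{L^2(\Omega)}$ and $C_3\ge1$, and for (ii) because $(1-\kappa)\|\Phi\|\le\|\Phi\|_\kappa$.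

\emph{The frequencies.} Let $E_{\alpha,n}=e_{\mu_r}(t)\chi_n(\omega_\alpha)$ for $\alpha=(I,r)$ and $0<|n|_\infty\le R$; it differs from $u_\alpha\chi_n(\omega_\alpha)$ by a unimodular constant. Let $N$ be the number of these functions, order them by level, and let $\mathcal{B}$ be their span, so $\Phi_R\in\mathcal{B}$. By \eqref{eq:kappa}, $\|\sum c_{\alpha,n}E_{\alpha,n}\|_\kappa^2\ge\kappa\sum|c_{\alpha,n}|^2$, so their Gram matrix is positive definite. Number the indices $\alpha$ as $1,\dots,pK$, identify $\Omega^{\mathcal{I}}$ with $\mathbb{T}^d$, $d=2pK$, and substitute $\omega=\pi_j(t)$, that is, $\omega_\alpha=(j^{2\alpha-1}t,j^{2\alpha}t)$. For a function $\Phi(t,\omega)$ write $\Phi^{(j)}(t)=\Phi(t,\pi_j(t))$, and put $w^{(j)}=w\,v_\kappa^{(j)}$. This is a weight because $\kappa\le v_\kappa\le\|v_\kappa\|_\infty$. We have $E_{\alpha,n}^{(j)}=e_\lambda$ with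
\[
\lambda=\mu_r+n_1j^{2\alpha-1}+n_2j^{2\alpha}.
\]
For $j>R$ the integer $n_1+n_2j$ is nonzero, so $|\lambda-\mu_r|\ge j$. Since $N$ is already fixed, $|\lambda|\ge\mathcal{A}(N)$ and $\lambda\notin\Lambda_0$ for large $j$. For $(\alpha,n)\ne(\beta,n')$ the difference of the two frequencies is a constant plus a nonzero polynomial in $j$ without constant term, and there are finitely many such pairs; so the frequencies are distinct for large $j$. We take $w'=w^{(j)}$ and $B=\{\Phi^{(j)}:\Phi\in\mathcal{B}\}$ with $j$ large.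

\emph{Convergence of Gram matrices.} Let $\Phi_1,\Phi_2$ each be one of the $E_{\alpha,n}$ or a trigonometric polynomial in $t$. By Lemma~\ref{lem:law}(i), $w\,v_\kappa\Phi_1\overline{\Phi_2}$ is a finite sum of products $U(t)V(\omega)$ as in Lemma~\ref{lem:equi}, so
\begin{equation}\label{eq:gram}
\langle\Phi_1^{(j)},\Phi_2^{(j)}\rangle_{w^{(j)}}\to\|w\|_1\,\mathbb{E}_\kappa[\Phi_1\overline{\Phi_2}]\qquad(j\to\infty).
\end{equation}
If matrices $G_j$ converge to a positive definite matrix $G$ with least eigenvalue $\lambda_{\min}$, then $|a^*(G_j-G)a|\le\epsilon_j\,a^*Ga$ for all vectors $a$, with $\epsilon_j=\|G_j-G\|/\lambda_{\min}\to0$. The limit form in \eqref{eq:gram} is positive definite on $\mathcal{B}$; on $X$ and on $\mathcal{P}$ it equals $\|\cdot\|_w^2$ by \eqref{eq:kappa}, which is positive definite since $w>0$. So there are $\epsilon_j\to0$ such that on each of the three spaces the squared $L^2(w^{(j)})$ norm is within a factor $1\pm\epsilon_j$ of the limit, and such that, by the same argument for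 the rectangular Gram matrix, $\langle\Phi^{(j)},\xi\rangle_{w^{(j)}}$ differs from its limit by at most $\epsilon_j\|w\|_1\|\Phi\|_\kappa\|\xi\|$ for $\Phi\in\mathcal{B}$, $\xi\in X$. For large $j$ we conclude as follows. Property (b) holds once $\epsilon_j\le\varepsilon$. Property (c) holds with constant $C_3((1+\epsilon_j)/(1-\epsilon_j))^{1/2}\le C_0:=2C_3$. Property (d) holds with constant $(\delta+\epsilon_j)/(1-\epsilon_j)\le\varepsilon$, as $\delta\le\varepsilon/2$. For (e), \eqref{eq:gram} shows that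
\[
\frac{\operatorname{dist}_{L^2(w^{(j)})}(f,\mathbb{C}\Phi_R^{(j)})^2}{\|f\|^2_{w^{(j)}}}=1-\frac{|\langle f,\Phi_R^{(j)}\rangle_{w^{(j)}}|^2}{\|f\|^2_{w^{(j)}}\|\Phi_R^{(j)}\|^2_{w^{(j)}}}
\]
converges to a number less than $\frac{66}{67}$, so (e) holds with $\theta_0^2=\frac{67}{68}$.

\emph{Property (a).} Let $Z_j=\{t:S(\pi_j(t))\ne\emptyset\}$. Outside $Z_j$, Lemma~\ref{lem:law}(iii) gives $|w^{(j)}/w-1|=(1-\kappa)|v^{(j)}-1|\le2\eta\le\varepsilon$. The indicator of $\{S\ne\emptyset\}$ is Riemann integrable, so Lemma~\ref{lem:equi} applies to $\int_{Z_j}w\,dt$ and $\int_{Z_j}w^{(j)}dt$; by Lemma~\ref{lem:law}(iii) both limits are at most $\eta\|w\|_1<\varepsilon$. Hence $\int_{\{|w^{(j)}/w-1|>\varepsilon\}}w\,dt\le\int_{Z_j}w\,dt<\varepsilon$ for large $j$, and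
\[
\limsup_j\|w^{(j)}-w\|_1\le2\eta\|w\|_1+\eta\|w\|_1+\eta\|w\|_1<\varepsilon.\qedhere
\]
\end{proof}

\section{Iteration}\label{sec:iteration}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $g$, $\varepsilon$ and $(a_n)$ be given. Replacing $a_n$ by $\max_{i\le n}a_i$, we may assume that $(a_n)$ is nondecreasing. Let $\tilde g=g+\epsilon_0e^{-t^2}1_{\{g=0\}}$ with $\epsilon_0>0$ so small that $\|g-\tilde g\|_2<\varepsilon/2$. Then $w_1=|\tilde g|^2$ is a weight. Enumerate $\mathbb{Q}=\{q_1,q_2,\dots\}$, fix a sequence $i(k)\le k$ that takes every value in $\mathbb{N}$ infinitely often, and let $\varepsilon_k=2^{-k-4}$. Start with $\Lambda_1=\emptyset$ and $X_1=\{0\}$.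

\emph{Stage $k$.} We are given a weight $w_k$, a finite ordered set $\Lambda_k$, and $X_k=\operatorname{span}\{e_\lambda:\lambda\in\Lambda_k\}$. Let $\mathcal{P}_k=X_k+\operatorname{span}(e_{q_1},\dots,e_{q_k})$, and let $f_k$ be $e_{q_{i(k)}}$ minus its orthogonal projection onto $X_k$ in $L^2(w_k)$. If $f_k=0$, put $w_{k+1}=w_k$, $\Lambda_{k+1}=\Lambda_k$ and $B_k=\{0\}$. Otherwise choose $0<\varepsilon_k'\le\min(\varepsilon_k,2^{-k-3}\varepsilon^2)$ so small that $\int_Gw_k\le\varepsilon_k'$ implies $\int_Gw_1\le2^{-k}$ for measurable $G$. This is possible because $w_k>0$, so the finite measure $w_1\,dt$ is absolutely continuous with respect to $w_k\,dt$. Apply Proposition~\ref{prop:step} to $w_k$, $X_k$, $\mathcal{P}_k$, $f_k$, $\varepsilon_k'$, $\mathcal{A}(N)=a_{|\Lambda_k|+N}$ and $\Lambda_0=\Lambda_k$. Let $w_{k+1}$ be the new weight, $B_k$ the new span, and append the new frequencies to $\Lambda_k$ in their order. Then $X_{k+1}=X_k\oplus B_k$, and a new frequency in position $n\le|\Lambda_k|+N$ satisfies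 $|\lambda_n|\ge a_{|\Lambda_k|+N}\ge a_n$.

\emph{The limit weight.} By (a), $\sum_k\|w_{k+1}-w_k\|_1\le\varepsilon^2/8$, so $w_k\to w$ in $L^1$ with $\|w-w_1\|_1\le\varepsilon^2/8$. Convergence in $L^1$ alone would allow $w$ to vanish on a set of positive measure; the second half of (a) excludes this. The sets $G_k=\{|w_{k+1}/w_k-1|>\varepsilon_k\}$ satisfy $\int_{G_k}w_1\le2^{-k}$, so by the Borel--Cantelli lemma almost every $t$ lies in only finitely many $G_k$. For such $t$ the product $\prod_kw_{k+1}(t)/w_k(t)$ converges to a positive number, so $w_k(t)$ has a positive limit. This limit equals $w(t)$ almost everywhere, since a subsequence of $(w_k)$ converges to $w$ almost everywhere. Thus $w$ is a weight.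

Let $\xi\in\mathcal{P}_k$. Then $\xi\in\mathcal{P}_l$ for $l\ge k$, and $\|\xi\|_{w_l}\to\|\xi\|_w$ because $\xi$ is bounded. With $\sum_{l\ge k}\varepsilon_l=2^{-k-3}$ we have $\prod_{l\ge k}(1+\varepsilon_l)\le\exp(2^{-k-3})\le1+2^{-k-2}$ and $\prod_{l\ge k}(1-\varepsilon_l)\ge1-2^{-k-3}$. So (b), applied at all stages $l\ge k$, gives
\begin{equation}\label{eq:stable}
\bigl|\|\xi\|_w^2-\|\xi\|_{w_k}^2\bigr|\le2^{-k-2}\|\xi\|_{w_k}^2\qquad(\xi\in\mathcal{P}_k).
\end{equation}

\emph{The basis inequality.} We transfer (c) and (d) from $w_{k+1}$ to $w$, using \eqref{eq:stable} on $X_{k+1}\subset\mathcal{P}_{k+1}$, where the relative error is $2^{-k-3}$. By (c), partial sums within $B_k$ are bounded by $2C_0$ in $L^2(w)$. The Hermitian form $\langle\cdot,\cdot\rangle_w-\langle\cdot,\cdot\rangle_{w_{k+1}}$ on $X_{k+1}$ is bounded on the diagonal by $2^{-k-3}\|\cdot\|_{w_{k+1}}^2$. Since the norm of a self-adjoint operator $T$ equals $\sup_{\|h\|=1}|\langle Th,h\rangle|$, the form is bounded by $2^{-k-3}\|h\|_{w_{k+1}}\|h'\|_{w_{k+1}}$.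 With (d), for $\xi\in X_k$ and $b\in B_k$,
\[
|\langle\xi,b\rangle_w|\le\delta_k\|\xi\|_w\|b\|_w,\qquad\delta_k=\frac{2^{-k-4}+2^{-k-3}}{1-2^{-k-3}}\le2^{-k-1},
\]
and therefore
\begin{equation}\label{eq:almostorth}
\|\xi+b\|_w^2\ge(1-\delta_k)\bigl(\|\xi\|_w^2+\|b\|_w^2\bigr).
\end{equation}
Let $h\in X_n$, and for $k\le n$ let $h_k\in X_k$ be the part of $h$ with frequencies in $\Lambda_k$. By \eqref{eq:almostorth}, $\|h_l\|_w^2\le(1-\delta_l)^{-1}\|h_{l+1}\|_w^2$, and $\prod_l(1-\delta_l)\ge1-\sum_{l\ge1}\delta_l\ge\frac12$. So $\|h_k\|_w\le\sqrt2\,\|h\|_w$. A partial sum of $h$ that ends in block $k$ has the form $h_k+b'$, where $h_{k+1}=h_k+b$ with $b\in B_k$ and $b'$ is a partial sum of $b$. By \eqref{eq:almostorth}, both $\|h_k\|_w$ and $\|b\|_w$ are at most $\sqrt2\,\|h_{k+1}\|_w$, so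
\[
\|h_k+b'\|_w\le\|h_k\|_w+2C_0\|b\|_w\le\sqrt2\,(1+2C_0)\|h_{k+1}\|_w\le C\|h\|_w,\qquad C=2(1+2C_0).
\]

\emph{Completeness.} Fix $i$ and let $d_k=\operatorname{dist}_{L^2(w_k)}(e_{q_i},X_k)$ for $k\ge i$. If $\xi\in X_k$ attains this distance, then $e_{q_i}-\xi\in\mathcal{P}_k$, so (b) gives $d_{k+1}\le\|e_{q_i}-\xi\|_{w_{k+1}}\le(1+\varepsilon_k)d_k$. If $i(k)=i$, then $e_{q_i}-\xi=f_k$. Either $d_k=0$, or (e) provides $b\in B_k$ with $\|f_k-b\|_{w_{k+1}}\le\theta_0\|f_k\|_{w_{k+1}}$; in both cases $d_{k+1}\le\theta_0(1+\varepsilon_k)d_k$. Since $i(k)=i$ infinitely often, $\theta_0<1$ and $\prod(1+\varepsilon_k)<\infty$, we get $d_k\to0$. By \eqref{eq:stable}, $\operatorname{dist}_{L^2(w)}(e_{q_i},X_k)\le2d_k\to0$. So the closed span of the constructed exponentials in $L^2(w)$ contains every $e_q$, $q\in\mathbb{Q}$. These span a dense subspace: if $h\in L^2(w)$ is orthogonal to all of them, then $hw\in L^1$ by the Cauchy--Schwarz inequality, its Fourier transform is continuous and vanishes on $\mathbb{Q}$,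 hence everywhere, so $hw=0$ and $h=0$. As $L^2(w)$ is infinite dimensional, the construction produces infinitely many frequencies $\lambda_1,\lambda_2,\dots$. By Lemma~\ref{lem:criterion}, $(e_{\lambda_n})$ is a Schauder basis of $L^2(w)$ with basis constant at most $C$.

\emph{The generator.} Put $\psi=\tilde g\sqrt{w/w_1}$. Then $|\psi|^2=w$, and $|\sqrt a-\sqrt b|^2\le|a-b|$ for $a,b\ge0$ gives
\[
\|\psi-\tilde g\|_2^2=\int|\sqrt w-\sqrt{w_1}|^2\,dt\le\|w-w_1\|_1\le\varepsilon^2/8 .
\]
Hence $\|\psi-g\|_2<\varepsilon/2+\varepsilon/\sqrt8<\varepsilon$. The unitary map $h\mapsto h\psi$ of Section~\ref{sec:intro} carries $(e_{\lambda_n})$ to the Schauder basis $(M_{\lambda_n}\psi)$ of $L^2(\mathbb{R})$, with the same basis constant. For translations, apply this to $\hat g$ and take inverse Fourier transforms: $(T_{-\lambda_n}\check\psi)$ is a Schauder basis with basis constant at most $C$, $\|\check\psi-g\|_2<\varepsilon$, and $|-\lambda_n|\ge a_n$.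
\end{proof}

\begin{thebibliography}{1}

\bibitem{wavepackets}
\emph{The geometry of sets of parameters of wave packet frames},
\texttt{http://www.ai.math.lmu.de/\allowbreak publications/\allowbreak journal/\allowbreak geometryofwavepackets.pdf}.

\end{thebibliography}
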